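# Winning coding strategies in the weakly monotonic game on a free ideal

## 1. Free ideals, the game $\mathrm{WMG}(J)$, and coding strategies

We work in ZFC. Cardinals are initial ordinals, $[X]^{<\omega}$ is the set of finite subsets of $X$, and $\mathcal P(X)$ is the power set.

**Definition 1 (free ideal).** Let $X$ be an infinite set. A *free ideal* on $X$ is a family $J$ of subsets of $X$ that is closed under subsets and finite unions, contains every finite subset of $X$, and satisfies $X\notin J$.

The smallest example is $J=[X]^{<\omega}$. A second example, to be used later: let $X=\omega_1\sqcup Z$ with $Z$ countably infinite, and let $J=\{A\subseteq X: A\cap Z\text{ is finite}\}$.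

**Definition 2 ($\sigma$-completion).** $\langle J\rangle$ is the family of all subsets of $X$ contained in the union of countably many members of $J$.

Since $J$ is closed under subsets, $O\in\langle J\rangle$ if and only if $O=\bigcup_{i<\omega}A_i$ for some $A_i\in J$. For $J=[X]^{<\omega}$, $\langle J\rangle$ is the family of countable subsets of $X$. In the second example $X$ itself belongs to $\langle J\rangle$; this is allowed.

**Definition 3 (the weakly monotonic game).** In $\mathrm{WMG}(J)$ there is one inning for each positive integer $n$. In inning $n$ player ONE chooses $O_n\in\langle J\rangle$ and TWO answers with $T_n\in J$. ONE must play so that $O_n\subseteq O_{n+1}$ for all $n$. TWO wins the play if $\bigcup_nO_n\subseteq\bigcup_nT_n$; otherwise ONE wins.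

For example, let $J=[\omega]^{<\omega}$. ONE may play $O_n=\omega$ in every inning. If TWO answers $T_n=\{0,\dots,n-1\}$, no $T_n$ covers $O_n$, but TWO wins.

**Definition 4 (coding strategy).** A strategy $F$ of TWO is a *coding strategy* if it has the form $T_1=F(O_1)$ and $T_{n+1}=F(T_n,O_{n+1})$ for all $n$.

So TWO sees only her own last move and ONE's current move. For $J=[\omega]^{<\omega}$ put $F(O)=\{0\}$, $F(\emptyset,O)=\{0\}$, and $F(T,O)=\{0,\dots,\max T+1\}$ for $T\neq\emptyset$. Then $T_n=\{0,\dots,n-1\}$ whatever ONE does, so this is a winning coding strategy; the inning number is read off from $T_n$.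

A non-example shows what the restriction costs. For every $V\in\langle J\rangle$ fix $V^j\in J$ ($j<\omega$) with $V=\bigcup_jV^j$. If TWO remembers everything, she plays $T_n=\bigcup\{O_i^j: i\le n,\ j\le n\}$, a finite union, hence in $J$. Then $\bigcup_nT_n=\bigcup_iO_i$ and she wins. This is not a coding strategy as it stands, since $T_n$ need not reveal $O_1,\dots,O_n$. The whole subject is therefore memory: $T_n$ has to cover points and must also store what TWO needs to know later.

## 2. Ideals on sets of cardinality $\aleph_{\omega_1}$, and all free ideals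

The paper "Games That Involve Set Theory Or Topology" (http://www.math.ac.vn/publications/vjm/VJM_23/No.%202/M.%20Scheepers.PDF) contains the following problem. Two results are given as known. First, under the Generalized Continuum Hypothesis TWO has a winning coding strategy in $\mathrm{WMG}(J)$ for every free ideal $J$. Second, in ZFC alone, the same holds if $J$ is a free ideal on a set of cardinality less than $\aleph_{\omega_1}$. The problem asks about the next cardinal:

*Let $|X|=\aleph_{\omega_1}$. Does TWO have a winning coding strategy in $\mathrm{WMG}(J)$ for every free ideal $J$ on $X$?*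

The question is asked in ZFC, so an argument that assumes GCH does not settle it. It is presented there as an unresolved instance of the conjecture that TWO has a winning coding strategy for every free ideal. The answer is yes, and the full conjecture holds in ZFC.

**Theorem A (ZFC).** Let $J$ be a free ideal on an infinite set $X$. There is a coding strategy $F$, with values in $J$, such that for every sequence $O_1,O_2,\dots$ of members of $\langle J\rangle$, monotone or not,
$$\bigcap_m\bigcup_{n\ge m}O_n\subseteq\bigcup_nT_n. \tag{1}$$

**Corollary B (ZFC).** For every free ideal $J$, TWO has a winning coding strategy in $\mathrm{WMG}(J)$. In particular this holds whenever $|X|=\aleph_{\omega_1}$.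

Corollary B follows from Theorem A: the left side of (1) is the set of points played infinitely often, and if $O_n\subseteq O_{n+1}$ for all $n$ it equals $\bigcup_nO_n$.

For a family $\mathcal C$ of sets, $\mathrm{cof}(\mathcal C,\subseteq)$ is the least size of a subfamily $\mathcal C'$ such that each member of $\mathcal C$ is contained in a member of $\mathcal C'$.

**Proposition C (sharpness).** In Theorem A, "points played infinitely often" cannot be replaced by "points played at least once": if a coding strategy guarantees $\bigcup_n O_n\subseteq\bigcup_n T_n$ for all sequences in $\langle J\rangle$, then $\mathrm{cof}(\langle J\rangle,\subseteq)\le|J|$. This fails for $J=[\omega_\omega]^{<\omega}$.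

## 3. Two families of ideals done by hand

**The whole set is in $\langle J\rangle$.** Suppose $X\in\langle J\rangle$. Write $X$ as the union of an increasing sequence of members of $J$. Since $X\notin J$, the sequence does not stabilize, and we may thin it out to a strictly increasing sequence $X_1\subsetneq X_2\subsetneq\cdots$ in $J$ with union $X$. Put $F(O)=X_1$, $F(X_j,O)=X_{j+1}$, and $F(T,O)=\emptyset$ for other $T$. Then $T_n=X_n$ and TWO wins by counting.

**Finite subsets of $\omega_1$.** Let $J=[\omega_1]^{<\omega}$, so $\langle J\rangle$ consists of the countable subsets of $\omega_1$, and each is contained in an ordinal $\alpha$ with $1\le\alpha<\omega_1$. TWO would like to store such ordinals $\alpha_1,\dots,\alpha_n$ in $T_n$. For this we need a map $c$ from $J$ to the finite sequences of countable ordinals such that *for every $A\in J$ and every finite sequence $s$ of countable ordinals there is $B\in J$ with $B\supseteq A$ and $c(B)=s$*. There are $\aleph_1$ pairs $(A,s)$; list them as $(A_\xi,s_\xi)$, $\xi<\omega_1$. Recursively choose a finite $B_\xi\supseteq A_\xi$ different from all earlier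 $B_\eta$. This is possible because $A_\xi$ has $\aleph_1$ finite supersets and only countably many are used up. Let $c(B_\xi)=s_\xi$, and let $c$ be the empty sequence elsewhere.

Fix for each $\alpha$ with $1\le\alpha<\omega_1$ an enumeration $\alpha=\{e_\alpha(j):j<\omega\}$. In inning $n$ TWO reads $(\alpha_1,\dots,\alpha_{n-1})=c(T_{n-1})$, takes the least $\alpha_n\ge1$ with $O_n\subseteq\alpha_n$, and plays some $T_n\supseteq\{e_{\alpha_i}(j):1\le i\le n,\ j\le n\}$ in $J$ with $c(T_n)=(\alpha_1,\dots,\alpha_n)$, chosen by a fixed rule. Then $\bigcup_nT_n\supseteq\bigcup_i\alpha_i\supseteq\bigcup_iO_i$.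

The pattern of this example is: a *coding map* turns $J$ into memory with $|J|$ possible contents, and TWO stores in it a superset of $O_n$ taken from a cofinal family in $\langle J\rangle$ of size at most $|J|$.

## 4. Storing a cover of each $O_n$: why it fails for $[\omega_\omega]^{<\omega}$, and a descent that works

The natural plan is to store in every inning a member of $\langle J\rangle$ that covers $O_n$. Proposition C says when this is hopeless, and its proof shows the exact obstruction.

**Proof of Proposition C.** Suppose $F$ is a coding strategy guaranteeing $\bigcup O_n\subseteq\bigcup T_n$ for all sequences in $\langle J\rangle$. For $T\in J$ put $T_1=T$, $T_{n+1}=F(T_n,\emptyset)$, and $U(T)=\bigcup_nT_n\in\langle J\rangle$. If ONE plays $O,\emptyset,\emptyset,\dots$, TWO's moves have union $U(F(O))$, so $O\subseteq U(F(O))$. Hence $\{U(T):T\in J\}$ is cofinal in $\langle J\rangle$, and $\mathrm{cof}(\langle J\rangle,\subseteq)\le|J|$.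

Now let $J=[\omega_\omega]^{<\omega}$, so $|J|=\aleph_\omega$. Let $C_\xi$ ($\xi<\omega_\omega$) be countable subsets of $\omega_\omega$. For each $n$ the set $\bigcup_{\xi<\omega_n}C_\xi$ has size at most $\aleph_n$, so we can pick $x_n\in\omega_\omega$ outside it. The set $\{x_n:n<\omega\}$ is countable, hence in $\langle J\rangle$. It is contained in no $C_\xi$: choose $n$ with $\xi<\omega_n$; then $x_n\notin C_\xi$. So $\mathrm{cof}(\langle J\rangle,\subseteq)>|J|$, and no such $F$ exists. $\square$

Thus for $[\omega_\omega]^{<\omega}$ no single inning lets TWO store a cover of $O_n$. But a point that matters comes back infinitely often, and this helps.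

**A winning coding strategy for $[\omega_\omega]^{<\omega}$.** First, for $n\ge1$ there is a family $\mathcal C_n$ of countable subsets of $\omega_n$, with $|\mathcal C_n|\le\aleph_n$, such that each countable subset of $\omega_n$ is contained in a member of $\mathcal C_n$. For $n=1$ take the countable ordinals. For $n\ge2$, a countable subset of $\omega_n$ is contained in an ordinal $\beta$ with $\omega_{n-1}\le\beta<\omega_n$, and we copy $\mathcal C_{n-1}$ to $\beta$ along a bijection with $\omega_{n-1}$; there are $\aleph_n$ such $\beta$.

As in Section 3 there is a coding map from $J$ to the finite sequences of members of $\bigcup_n\mathcal C_n$: there are at most $\aleph_\omega$ pairs to handle, and every finite set has $\aleph_\omega$ finite supersets. In inning $n$ TWO stores some $C_n\in\mathcal C_n$ with $O_n\cap\omega_n\subseteq C_n$, and keeps covering, a finite part at a time, all stored $C_i$. If $x$ is played infinitely often, say $x\in\omega_m$, then there is $n\ge \max(m,1)$ with $x\in O_n$, so $x\in C_n$ and $x$ is covered eventually.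

This hides a descent on cardinalities, with two kinds of moves.

- *Small cofinality.* $\omega_\omega$ has cofinality $\omega$. TWO replaces it by the pieces $\omega_n$ and attends to more of them as $n$ grows.
- *Large cofinality.* For $n\geq 1$, $\omega_n$ has cofinality larger than $|O_n|$. Then $O_n\cap\omega_n$ is bounded, and TWO stores a bound $\beta$, a set of smaller size.

## 5. Descending into many sets at once

Run the same descent on $X=\omega_{\omega_1}$, with sets $O_n$ of size $\aleph_1$. The set $X$ has cofinality $\omega_1\le|O_n|$, so $O_n$ need not be bounded in $X$, and TWO must descend into the pieces $\omega_{j+1}$, $j<\omega_1$. There are uncountably many, and they cannot be visited finitely many at a time in $\omega$ innings. So TWO has to handle all of them simultaneously. For $1\le j<\omega_1$ the cofinality $\aleph_{j+1}$ of the piece exceeds $|O_n|$, and the information needed is an upper bound of the function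
$$g(\aleph_{j+1})=\sup(O_n\cap\omega_{j+1}),\qquad 1\le j<\omega_1,$$
in the product of the cardinals $\aleph_{j+1}$. Here the plan stops. If TWO's memory has only $\aleph_{\omega_1}$ possible contents, no list of functions $f_\xi$ ($\xi<\omega_{\omega_1}$) in this product has a member above every given function. Indeed, put $g(\aleph_{j+1})=\sup\{f_\xi(\aleph_{j+1})+1:\xi<\omega_j\}$. This is less than $\aleph_{j+1}$, since that cardinal is regular. If $\xi<\omega_j$ then $g(\aleph_{j+1})>f_\xi(\aleph_{j+1})$, so $g\not\le f_\xi$.

What gets past this point is a division of labor. Let $\lambda=|J|$, and let $a$ be the set of cofinalities to be handled at once.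

- *One function fixed in advance.* There are only $\lambda$ functions $g_A$ with $A\in J$. A lemma from Shelah's pcf theory (Lemma 1 below) gives a single $g^*$ such that each $g_A$ is below $g^*$ except on a set $c\subseteq a$ whose product has a cofinal family of size at most $\lambda$. On such a set $c$, upper bounds *can* be stored.
- *Countably many exceptional sets.* A move $O=\bigcup_iA_i$ with $A_i\in J$ has countably many exceptional sets $c_i$. If $2^{|a|}\le\lambda$, the whole sequence $(c_i)_i$ can be stored. Bounds can be stored on finitely many $c_i$ at a time, and TWO takes more of them in each inning. A point that comes back infinitely often waits until its turn.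

The condition $2^{|a|}\le\lambda$ is arranged by cutting sets into countably many pieces, which is possible because $\mathcal P(A)\subseteq J$, hence $2^{|A|}\le\lambda$, for $A\in J$.

## 6. Products of regular cardinals modulo small cofinality

**Definition 5.** Let $a$ be a set of infinite regular cardinals. $\prod a$ is the set of functions $f$ on $a$ with $f(\mu)<\mu$ for all $\mu\in a$, and $\le$ on it is pointwise. For $c\subseteq a$, $\mathrm{cf}(\prod c)$ is the least size of a cofinal family in $(\prod c,\le)$. We write $\{f\le g\}$ for $\{\mu: f(\mu)\le g(\mu)\}$, and similarly for $>$. For an ultrafilter $D$ on a nonempty $a$, $f\le_Dg$ means $\{f\le g\}\in D$, and $f<_Dg$ means $\{f<g\}\in D$.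

Modulo $D$ this gives a linear order $\prod a/D$. It has no last element, because $f<_Df+1$. So its cofinality is an infinite regular cardinal, and any fewer than $\mathrm{cf}(\prod a/D)$ functions have a common $\le_D$-upper bound: an unbounded set in a linear order is cofinal.

**Example.** Let $a=\{\aleph_n:n\ge1\}$. If $D$ is principal at $\aleph_k$, then $\prod a/D\cong\omega_k$ has cofinality $\aleph_k$. Now take functions $f_\xi$, $\xi<\omega_\omega$, and put $g(\aleph_{m+1})=\sup\{f_\xi(\aleph_{m+1})+1:\xi<\omega_m\}$. If $\xi<\omega_n$, then $f_\xi(\aleph_{m+1})<g(\aleph_{m+1})$ for all $m\ge n$. Hence: (i) if $D$ is nonprincipal, any $\aleph_\omega$ functions are $\le_D$-bounded, so $\mathrm{cf}(\prod a/D)>\aleph_\omega$; (ii) $\mathrm{cf}(\prod c)>\aleph_\omega$ for every infinite $c\subseteq a$, by the same argument restricted to $c$; (iii) any $\aleph_\omega$ functions are below one function except on finite sets. In view of (ii), the sets $c$ with $\mathrm{cf}(\prod c)\le\aleph_\omega$ are exactly the finite ones, and (iii) is the following lemma for $\nu=\omega$, $\lambda=\aleph_\omega$.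

**Lemma 1.** Let $\nu,\lambda$ be infinite cardinals and $a$ a set of regular cardinals with $|a|\le\nu$ and $\nu<\mu\le\lambda$ for all $\mu\in a$. Let $I=\{c\subseteq a:\mathrm{cf}(\prod c)\le\lambda\}$. Then $I$ is closed under subsets and finite unions and contains all finite subsets of $a$. For every $\mathcal F\subseteq\prod a$ with $|\mathcal F|\le\lambda$ there is $g^*\in\prod a$ with $\{\mu\in a:f(\mu)>g^*(\mu)\}\in I$ for all $f\in\mathcal F$.

**Step 0: the easy part and a normalization.** We check the first assertion and arrange that all members of $a$ exceed $\nu^+$.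

If $c'\subseteq c$, restricting a cofinal family of $\prod c$ to $c'$ gives a cofinal family of $\prod c'$, since functions on $c'$ extend to $c$ by $0$. If $c,c'\in I$, then $\prod(c\cup c')$ is $\prod c\times\prod(c'\setminus c)$, and products of cofinal families are cofinal, with $\lambda\cdot\lambda=\lambda$. If $c$ is finite, $|\prod c|\le\lambda$. So $I$ is as stated.

If $\nu^+\in a$, apply the result to $a\setminus\{\nu^+\}$ and put $g^*(\nu^+)=0$. Each exceptional set grows at most by the element $\nu^+$, and $\{\nu^+\}\in I$. So assume $\mu>\nu^+$ for all $\mu\in a$. We may also assume $a\ne\emptyset$.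

For nonempty $b\subseteq a$ and a cardinal $\theta$ let
$$\mathcal I_\theta[b]=\{c\subseteq b:\ \mathrm{cf}(\textstyle\prod b/D)<\theta\ \text{ for every ultrafilter }D\text{ on }b\text{ with }c\in D\}.$$
It contains $\emptyset$, which lies in no ultrafilter. It is closed under subsets, since $c'\subseteq c$ and $c'\in D$ give $c\in D$. It is closed under finite unions, since $c\cup c'\in D$ implies $c\in D$ or $c'\in D$. So it is an ideal, possibly containing $b$. For an ideal $\mathcal I$ write $f\le_{\mathcal I}g$ if $\{f>g\}\in\mathcal I$; this relation is transitive because $\{f>h\}\subseteq\{f>g\}\cup\{g>h\}$. We use three facts.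

- (F1) The pointwise supremum of fewer than $\min b$ functions in $\prod b$ is in $\prod b$, by regularity. In particular this holds for $\nu^+$ functions.
- (F2) If $\mathrm{cf}(\prod b/D)\ge\theta$, then $D\cap\mathcal I_\theta[b]=\emptyset$ by definition. So $f\le_{\mathcal I_\theta[b]}g$ implies $f\le_Dg$.
- (F3) There is no strictly decreasing and no strictly increasing sequence $(b^\alpha)_{\alpha<\nu^+}$ of subsets of $b$: picking a point in each difference of $b^\alpha$ and $b^{\alpha+1}$ would give $\nu^+$ distinct points of $b$, but $|b|\le\nu$.

**Step 1: small families are bounded modulo $\mathcal I_\theta[b]$.** We show that every $\mathcal F\subseteq\prod b$ with $|\mathcal F|<\theta$ has a $\le_{\mathcal I}$-upper bound, where $\mathcal I=\mathcal I_\theta[b]$. This will produce $g^*$.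

Induct on $\tau=|\mathcal F|$. If $\tau<\min b$, use (F1). If $\tau\ge\min b$ is singular, split $\mathcal F$ into $\mathrm{cf}\,\tau$ pieces of size less than $\tau$, bound each piece by induction, and then bound the $\mathrm{cf}\,\tau<\tau$ bounds.

Let $\tau\ge\min b$ be regular; then $\tau>\nu^+$. List $\mathcal F=\{f'_\xi:\xi<\tau\}$ and recursively let $f_\xi$ be the pointwise maximum of $f'_\xi$ and a $\le_{\mathcal I}$-upper bound of $\{f_\eta:\eta<\xi\}$, which exists by the induction hypothesis. The sequence $(f_\xi)_{\xi<\tau}$ is $\le_{\mathcal I}$-increasing, and an upper bound of it bounds $\mathcal F$. Suppose it has no upper bound.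

Build $g_\alpha\in\prod b$ for $\alpha<\nu^+$, pointwise nondecreasing. Let $g_0$ be arbitrary, and take pointwise suprema at limits. Given $g_\alpha$, it is not an upper bound, so there is $\xi_\alpha$ with $\{f_{\xi_\alpha}>g_\alpha\}\notin\mathcal I$. By definition of $\mathcal I$ there is an ultrafilter $D_\alpha$ containing this set with $\mathrm{cf}(\prod b/D_\alpha)\ge\theta>\tau$. So the $\tau$ functions $f_\xi$ have a common $\le_{D_\alpha}$-upper bound; let $g_{\alpha+1}$ be its pointwise maximum with $g_\alpha$.

Let $\xi^*=\sup_\alpha\xi_\alpha$, which is less than $\tau$ since $\tau>\nu^+$ is regular, and let $b^\alpha=\{f_{\xi^*}>g_\alpha\}$. These sets decrease with $\alpha$. By (F2), $\{f_{\xi_\alpha}\le f_{\xi^*}\}\in D_\alpha$. Together with $\{f_{\xi_\alpha}>g_\alpha\}\in D_\alpha$ this gives $b^\alpha\in D_\alpha$. On the other hand $f_{\xi^*}\le_{D_\alpha}g_{\alpha+1}$, so $b^{\alpha+1}\notin D_\alpha$. Hence $b^{\alpha+1}\subsetneq b^\alpha$ for all $\alpha<\nu^+$, contradicting (F3).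

**Step 2: one sequence for all ultrafilters of a given cofinality.** There may be very many ultrafilters; this step makes their number irrelevant. We show: if $\theta=\mathrm{cf}(\prod b/D)$ for some ultrafilter $D$ on $b$, there is a sequence $(f_\xi)_{\xi<\theta}$ in $\prod b$ that is cofinal in $\prod b/D$ for *every* ultrafilter $D$ on $b$ with $\mathrm{cf}(\prod b/D)=\theta$.

By (F1), fewer than $\min b$ functions are bounded, so $\theta\ge\min b>\nu^+$; also $\theta$ is regular. Put $\mathcal I=\mathcal I_\theta[b]$ and suppose there is no such sequence. We build sequences $(f^\alpha_\xi)_{\xi<\theta}$ for $\alpha<\nu^+$, each $\le_{\mathcal I}$-increasing in $\xi$, with $f^\beta_\xi\le f^\alpha_\xi$ pointwise for $\beta<\alpha$.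

- Let $f^0_\xi=0$ for all $\xi$.
- At a limit $\alpha$, by recursion on $\xi$, let $f^\alpha_\xi$ be the pointwise maximum of $\sup_{\beta<\alpha}f^\beta_\xi$ (in $\prod b$ by (F1)) and a $\le_{\mathcal I}$-upper bound of $\{f^\alpha_\eta:\eta<\xi\}$, which exists by Step 1 since $|\xi|<\theta$.
- Given $(f^\alpha_\xi)_\xi$, our assumption gives an ultrafilter $D_\alpha$ with $\mathrm{cf}(\prod b/D_\alpha)=\theta$ in which it is not cofinal. So there is $h_\alpha\in\prod b$ with $f^\alpha_\xi<_{D_\alpha}h_\alpha$ for all $\xi$. Let $(e_\xi)_{\xi<\theta}$ be cofinal in $\prod b/D_\alpha$. By recursion on $\xi$ let $f^{\alpha+1}_\xi$ be the pointwise maximum of $f^\alpha_\xi$, $e_\xi$, and a $\le_{\mathcal I}$-upper bound of $\{f^{\alpha+1}_\eta:\eta<\xi\}$.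

Let $h=\sup_{\alpha<\nu^+}h_\alpha$. By (F1), $h\in\prod b$; here $\mu>\nu^+$ is used. Since $(f^{\alpha+1}_\xi)_\xi$ is cofinal modulo $D_\alpha$, there is $\xi_\alpha$ with $h\le_{D_\alpha}f^{\alpha+1}_{\xi_\alpha}$. Let $\xi^*=\sup_\alpha\xi_\alpha<\theta$. By (F2), $f^{\alpha+1}_{\xi_\alpha}\le_{D_\alpha}f^{\alpha+1}_{\xi^*}$, so $h\le_{D_\alpha}f^{\alpha+1}_{\xi^*}$.

The sets $b^\alpha=\{h\le f^\alpha_{\xi^*}\}$ increase with $\alpha$. We have just seen $b^{\alpha+1}\in D_\alpha$, while $b^\alpha\notin D_\alpha$ because $f^\alpha_{\xi^*}<_{D_\alpha}h_\alpha\le h$. So $b^\alpha\subsetneq b^{\alpha+1}$ for all $\alpha<\nu^+$, contradicting (F3).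

**Step 3: $\mathcal I_{\lambda^+}[a]\subseteq I$.** This turns exceptional sets in the ultrafilter sense into sets on which bounds can be stored.

Let $\emptyset\ne c\in\mathcal I_{\lambda^+}[a]$ (and $\emptyset\in I$). For an ultrafilter $D$ on $c$ let $D'=\{e\subseteq a:e\cap c\in D\}$, an ultrafilter on $a$ containing $c$. Restriction to $c$ gives $\prod a/D'\cong\prod c/D$, so $\mathrm{cf}(\prod c/D)\le\lambda$. Let $\Theta$ be the set of all these cofinalities; as a set of cardinals $\le\lambda$ it has size at most $\lambda$. For $\theta\in\Theta$ take $(f^\theta_\xi)_{\xi<\theta}$ from Step 2 with $b=c$. Let $\mathcal G$ be the set of pointwise maxima of finitely many (at least one) of the functions $f^\theta_\xi$. Then $|\mathcal G|\le\lambda$.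

We claim that $\mathcal G$ is cofinal in $\prod c$. Suppose $g\in\prod c$ is not $\le$ any member of $\mathcal G$. Then each set $\{g>f\}$ with $f\in\mathcal G$ is nonempty, and $\{g>f\}\cap\{g>f'\}=\{g>\max(f,f')\}$ is again of this form. So these sets have the finite intersection property and all lie in one ultrafilter $D$ on $c$. Let $\theta=\mathrm{cf}(\prod c/D)$. Some $f^\theta_\xi$ satisfies $g\le_Df^\theta_\xi$, but $\{g>f^\theta_\xi\}\in D$, a contradiction. So $\mathrm{cf}(\prod c)\le\lambda$ and $c\in I$.

**Step 4: conclusion.** Apply Step 1 with $b=a$ and $\theta=\lambda^+$ to $\mathcal F$. It yields $g^*$ with $\{f>g^*\}\in\mathcal I_{\lambda^+}[a]\subseteq I$ for all $f\in\mathcal F$. $\square$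

## 7. Making $J$ into a memory with $|J|$ contents

A coding map as in Section 3 requires that each $A\in J$ have $|J|$ supersets in $J$. This can fail. For $X=\omega_1\sqcup Z$ and $J=\{A:A\cap Z\text{ finite}\}$ with $Z$ countably infinite, $|J|=2^{\aleph_1}$, but the set $\omega_1\in J$ has only $\aleph_0$ supersets in $J$. The remedy is to play such a set in the first inning and forget about it.

**Lemma 2 (reduction).** It suffices to prove Theorem A for those $J$ that satisfy
$$|\{B\in J:A\subseteq B\}|=|J|\quad\text{for all }A\in J. \tag{2}$$

*Proof.* For $A\in J$ the map $B\mapsto B\setminus A$ is a bijection from $\{B\in J:A\subseteq B\}$ onto $J\cap\mathcal P(X\setminus A)$. Choose $A_0\in J$ minimizing the cardinal $|J\cap\mathcal P(X\setminus A_0)|$. Let $X_0=X\setminus A_0$ and $J_0=J\cap\mathcal P(X_0)$. As $X\notin J$, we have $X_0\notin J$. In particular $X_0$ is infinite, and $J_0$ is a free ideal on $X_0$. For $A\in J_0$, by minimality,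
$$|J_0\cap\mathcal P(X_0\setminus A)|=|J\cap\mathcal P(X\setminus(A_0\cup A))|\ge|J\cap\mathcal P(X\setminus A_0)|=|J_0|.$$
So (2) holds for $J_0$.

Let $F_0$ be as in Theorem A for $J_0$. Put $F(O)=A_0\cup F_0(O\cap X_0)$ and $F(T,O)=A_0\cup F_0(T\setminus A_0,O\cap X_0)$. Note that $O\cap X_0\in\langle J_0\rangle$ for $O\in\langle J\rangle$, and that the values are in $J$. In a play following $F$, the sets $T_n\setminus A_0$ are the $F_0$-responses to the sets $O_n\cap X_0$. So $\bigcup_nT_n$ contains all points of $X_0$ played infinitely often, and it contains $A_0\subseteq T_1$. Hence $F$ is as in Theorem A for $J$. $\square$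

**From now on $J$ satisfies (2), and $\lambda=|J|$.** Since $J$ contains all singletons, $|X|\le\lambda$. Since $\mathcal P(A)\subseteq J$ for $A\in J$,
$$2^{|A|}\le\lambda\quad\text{for all }A\in J. \tag{3}$$

## 8. A model of size $\lambda$, tame sets, and nodes

**The stock of storable objects.** TWO's memory has $\lambda$ contents, so we fix in advance a set $N$ of size $\lambda$ of things she may write down. It should be closed under every definition we use; an elementary submodel does this. Recall that $H(\chi)$ is the set of all sets whose transitive closure has size less than $\chi$. Let $\chi$ be a regular cardinal so large that all sets obtained from $X$ and $J$ by finitely many power sets, and all objects considered below, are in $H(\chi)$, and so that $H(\chi)$ computes their cardinalities, cofinalities and products correctly. Let $\lhd$ be a well-order of $H(\chi)$. By the Löwenheim–Skolem theorem there is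
$$N\prec(H(\chi),\in,\lhd),\qquad X,J\in N,\quad\lambda+1\subseteq N,\quad|N|=\lambda .$$
All choices below are $\lhd$-least. We use three properties.

- (N1) An object defined in $(H(\chi),\in,\lhd)$ from parameters in $N$, or chosen $\lhd$-least subject to such a definition, is in $N$. Finite sets and finite sequences of elements of $N$ are in $N$.
- (N2) If $Z\in N$ and $|Z|\le\lambda$, then $Z\subseteq N$: if $Z\neq\emptyset$, the $\lhd$-least surjection $\lambda\to Z$ is in $N$, and so are its values at the ordinals $\xi<\lambda$, since $\lambda\subseteq N$.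
- (N3) If $Z\in N$ and $2^{|Z|}\le\lambda$, then every subset of $Z$ is in $N$: apply (N2) to $\mathcal P(Z)$.

*Example.* For $J=[\omega_\omega]^{<\omega}$ we have $\lambda=\aleph_\omega$. Every element of $\omega_\omega$ is in $N$, but some countable subset of $\omega_\omega$ is not: by Section 4 there are more than $\aleph_\omega$ countable subsets. So TWO cannot simply write down $O_n$.

**Definition 6 (tame set).** $Z$ is *tame* if $Z=\bigcup_{k<\omega}Z_k$ with $2^{|Z_k|}\le\lambda$ for all $k$. For each tame $Z$ we fix the $\lhd$-least such decomposition $(Z_k)_{k<\omega}$; if $Z\in N$, each piece $Z_k$ is in $N$ by (N1).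

*Example.* A countable set is tame, being a union of countably many sets of size at most $1$, whether or not $2^{\aleph_0}\le\lambda$.

**Lemma 3.** If $O\in\langle J\rangle$ and $|Z|\le\max(|O|,\omega)$, then $Z$ is tame.

*Proof.* If $O$ is infinite, write $O=\bigcup_iA_i$ with $A_i\in J$ and pull the sets $A_i$ back along an injection $Z\to O$. The pieces have size at most $|A_i|$, so (3) applies. If $O$ is finite, $Z$ is countable; use singletons and $\emptyset$. $\square$

**Definition 7 (the sets $D[j]$).** For infinite $D\subseteq X$ fix a bijection $\varphi:D\to|D|$ and an increasing cofinal sequence $(\delta_j)_{j<\mathrm{cf}|D|}$ in $|D|$. For $x\in D$ and $j<\mathrm{cf}|D|$ let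
$$\ell_D(x)=\min\{i:\varphi(x)<\delta_i\},\qquad D[j]=\{x\in D:\ell_D(x)\le j\}.$$

Thus $D$ is the increasing union of the sets $D[j]$. Moreover $D[j]=\{x:\varphi(x)<\delta_j\}$, so $|D[j]|<|D|$.

*Example.* Let $D=\omega_\omega$ with $\varphi$ the identity and $\delta_j=\omega_j$. Then $D[j]=\omega_j$. Let $D=\omega_1$ with $\varphi$ the identity and $\delta_j=j$. Then $\ell_D(x)=x+1$ and $D[j]=j$.

**Definition 8 (node).** A *node* is a set $\mathcal D\in N$ of subsets of $X$ with $2^{|\mathcal D|}\le\lambda$. For a cardinal $\nu$ and a function $h$ put

- $Y(\mathcal D,\nu)=\bigcup\{D\in\mathcal D:|D|\le\nu\}$;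
- $B(\mathcal D,\nu)=\{D[j]:D\in\mathcal D\text{ infinite},\ \mathrm{cf}|D|\le\nu,\ j<\mathrm{cf}|D|\}$;
- $a(\mathcal D,\nu)=\{\mathrm{cf}|D|:D\in\mathcal D\text{ infinite},\ \mathrm{cf}|D|>\nu\}$;
- $R(\mathcal D,h)=\{D[h(\mathrm{cf}|D|)]:D\in\mathcal D\text{ infinite},\ \mathrm{cf}|D|\in\mathrm{dom}(h)\}$, for $h\in\prod\mathrm{dom}(h)$.

If $\nu$ is the current bound for the sizes of ONE's moves, $Y$ collects the points in sets that are already small, $B$ makes the small-cofinality move of Section 4 in all sets of $\mathcal D$ at once, $a$ lists the large cofinalities, and $R$ makes the large-cofinality move with bounds given by $h$.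

*Example.* Use the choices of the previous example for $\omega_\omega$. For $\mathcal D=\{\omega_\omega\}$ and $\nu=\omega$: $Y=\emptyset$, $a=\emptyset$, $B=\{\omega_j:j<\omega\}$. For $\mathcal D=\{\omega_k\}$ with $k\ge1$ and $\nu=\omega$: $Y=B=\emptyset$, $a=\{\aleph_k\}$, and $R(\mathcal D,h)$ has one element, a set of size less than $\aleph_k$. This is the hand computation of Section 4.

If $\nu$ is infinite and $|\mathcal D|\le\nu$, then $Y(\mathcal D,\nu)$ and $B(\mathcal D,\nu)$ have size at most $\nu\cdot\nu=\nu$. When they are tame, $Y_k(\mathcal D,\nu)$ and $B_k(\mathcal D,\nu)$ denote the pieces of their fixed decompositions.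

## 9. The records

Let $O_1,O_2,\dots\in\langle J\rangle$. In inning $n$ TWO computes a record $p_n\in N$ from $p_1,\dots,p_{n-1}$ and $O_n$ only. It consists of a cardinal $\nu_n$, a finite set $\mathcal S_n$ of nodes, sequences $c^{\mathcal D}_n$ and functions $h^{\mathcal D}_n$ for $\mathcal D\in\mathcal S_n$, and a set $W_n\subseteq O_n$. The sets $W_n$ are what TWO will promise to cover. We describe the computation by recursion, checking each time that the result is in $N$.

**Step (a): a bound for the sizes seen so far.** Its purpose is to decide which cofinalities count as small. Put $\nu_0=\omega$ and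
$$\nu_n=\max(\nu_{n-1},|O_n|)=\max(\omega,|O_1|,\dots,|O_n|).$$
Since $|X|\le\lambda$, $\nu_n\le\lambda$, so $\nu_n\in N$. By Lemma 3, every set of size at most $\nu_n$ is tame.

**Step (b): the nodes under attention.** Here the descent is carried one step further. Let $\mathcal S_1=\{\{X\}\}$ and, for $n>1$,
$$\mathcal S_n=\mathcal S_{n-1}\cup\{B_k(\mathcal D,\nu_m):m,k\le n-1,\ m\ge1,\ \mathcal D\in\mathcal S_m\}\cup\{R(\mathcal D,h^{\mathcal D}_{n-1}):\mathcal D\in\mathcal S_{n-1}\}.$$
This is a finite set. By induction, every $\mathcal D\in\mathcal S_n$ is a node with $|\mathcal D|\le\nu_n$: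

- $\{X\}\in N$ is a node of size $1$.
- If $\mathcal D\in\mathcal S_m$, then $|\mathcal D|\le\nu_m$, so $B(\mathcal D,\nu_m)\in N$ has size at most $\nu_m$ and is tame. Its piece $B_k(\mathcal D,\nu_m)$ is in $N$, has size at most $\nu_m\le\nu_n$, and $2^{|B_k(\mathcal D,\nu_m)|}\le\lambda$.
- $R(\mathcal D,h^{\mathcal D}_{n-1})$ is defined from $\mathcal D$ and $h^{\mathcal D}_{n-1}$, which are in $N$ by Step (c) of inning $n-1$, and its size is at most $|\mathcal D|$.

**Step (c): bounds for large cofinalities.** This is where Lemma 1 enters. Fix $\mathcal D\in\mathcal S_n$. Let $n_0$ be least with $\mathcal D\in\mathcal S_{n_0}$ and let $a=a(\mathcal D,\nu_{n_0})\in N$. Both are known from the records. For $\mu\in a$,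
$$|a|\le|\mathcal D|\le\nu_{n_0}<\mu\le|X|\le\lambda,$$
and $2^{|a|}\le2^{|\mathcal D|}\le\lambda$, so $\mathcal P(a)\subseteq N$ by (N3). Let $I$ be as in Lemma 1 for $a$, $\lambda$ and $\nu=\nu_{n_0}$.

*The functions to be bounded.* For $E\in\langle J\rangle$ define $g_E\in\prod a$ by
$$g_E(\mu)=\sup\{\ell_D(x):D\in\mathcal D\text{ infinite},\ \mathrm{cf}|D|=\mu,\ x\in E\cap D\}\quad\text{if this is}<\mu,\tag{4}$$
and $g_E(\mu)=0$ otherwise (with $\sup\emptyset=0$). The family $\{g_A:A\in J\}$ has size at most $\lambda$, so by Lemma 1 there is $g^*\in\prod a$ with $\{g_A>g^*\}\in I$ for all $A\in J$. The $\lhd$-least such $g^*$ is defined from $\mathcal D,a,J,\lambda$, so $g^*\in N$. It does not depend on $n$.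

*Passing from $J$ to $O_n$.* Let $a_n=\{\mu\in a:\mu>\nu_n\}\in N$. For $\mu\in a_n$ and $E\subseteq O_n$, the supremum in (4) is over at most $|O_n|\cdot|\mathcal D|\le\nu_n<\mu$ ordinals below the regular cardinal $\mu$. So it is less than $\mu$, and $g_E(\mu)$ equals it. Write $O_n=\bigcup_{i<\omega}A_i$ with $A_i\in J$. Then
$$g_{O_n}(\mu)=\sup_ig_{A_i}(\mu)\quad\text{for }\mu\in a_n. \tag{5}$$
Put $c_{n,i}=\{\mu\in a:g_{A_i}(\mu)>g^*(\mu)\}$ if $a$ is infinite, and $c_{n,i}=a$ if $a$ is finite. In both cases $c_{n,i}\in I$, and by (5):
$$\text{if }\mu\in a_n\text{ and }g_{O_n}(\mu)>g^*(\mu),\text{ then }\mu\in\bigcup_ic_{n,i}. \tag{6}$$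

*Storing the exceptional sets.* The sequence $c^{\mathcal D}_n=(c_{n,i})_{i<\omega}$ is in $N$. If $a$ is infinite, the set of all $\omega$-sequences of subsets of $a$ is in $N$ and has size $2^{|a|\cdot\omega}=2^{|a|}\le\lambda$, so (N2) applies. If $a$ is finite, the sequence is constant with value $a\in N$. (The case distinction is needed because for finite $a$ the number of such sequences can be $2^{\aleph_0}$, which might exceed $\lambda$.)

*Storing bounds on finitely many exceptional sets.* Let
$$d_n=a_n\cap\bigcup\{c_{m,i}:n_0\le m\le n,\ i\le n\}.$$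
The sequences $(c_{m,i})_i=c^{\mathcal D}_m$ for $n_0\le m<n$ have been recorded, since $\mathcal D\in\mathcal S_m$ for those $m$. The set $d_n$ is contained in a finite union of members of $I$, so $d_n\in I$. Also $d_n\in\mathcal P(a)\subseteq N$. Hence $\prod d_n$ has a cofinal family of size at most $\lambda$. The $\lhd$-least one is in $N$, and so it is included in $N$ by (N2). Therefore there is $f\in\prod d_n\cap N$ with $g_{O_n}{\restriction}d_n\le f$. Let $h^{\mathcal D}_n\in\prod a_n$ be $\max(f,g^*)$ on $d_n$ and $g^*$ on $a_n\setminus d_n$. Then $h^{\mathcal D}_n\in N$, and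
$$h^{\mathcal D}_n\ge g^*\text{ on }a_n,\qquad h^{\mathcal D}_n\ge g_{O_n}\text{ on }d_n. \tag{7}$$

**Step (d): the points to be covered.** The descent ends at sets of size at most some $\nu_m$, and there TWO records the actual points of $O_n$, piece by piece. Let
$$W_n=\bigcup\{O_n\cap Y_k(\mathcal D,\nu_m):1\le m\le n,\ k\le n,\ \mathcal D\in\mathcal S_m\},$$
a finite union. For $\mathcal D\in\mathcal S_m$ the set $Y(\mathcal D,\nu_m)\in N$ has size at most $\nu_m$, so it is tame. The piece $Y_k(\mathcal D,\nu_m)$ is in $N$ and $2^{|Y_k(\mathcal D,\nu_m)|}\le\lambda$. By (N3), $O_n\cap Y_k(\mathcal D,\nu_m)\in N$. So $W_n\in N$, and $W_n\subseteq O_n$ gives $W_n\in\langle J\rangle$.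

The record of inning $n$ is
$$p_n=\bigl(\nu_n,\ \mathcal S_n,\ (c^{\mathcal D}_n)_{\mathcal D\in\mathcal S_n},\ (h^{\mathcal D}_n)_{\mathcal D\in\mathcal S_n},\ W_n\bigr)\in N.$$
All choices being $\lhd$-least, $p_n$ is determined by $p_1,\dots,p_{n-1}$ and $O_n$.

## 10. Points played infinitely often are recorded

**Lemma 4.** If $x\in O_n$ for infinitely many $n$, then $x\in W_n$ for some $n$.

*Proof.* Suppose $x\notin W_n$ for all $n$. Call $D$ *active* if $x\in D\in\mathcal D\in\mathcal S_n$ for some $\mathcal D$ and $n$. Since $\{X\}\in\mathcal S_1$, $X$ is active. Choose an active $D$ with $|D|$ minimal, say $D\in\mathcal D$, and let $n_0$ be least with $\mathcal D\in\mathcal S_{n_0}$. The sets $\mathcal S_n$ increase, so $\mathcal D\in\mathcal S_n$ for all $n\ge n_0$. In each case we contradict either the assumption on $x$ or the minimality of $|D|$.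

**Case 1: $|D|\le\nu_m$ for some $m\ge n_0$.** Then $x\in D\subseteq Y(\mathcal D,\nu_m)$, so $x\in Y_k(\mathcal D,\nu_m)$ for some $k$. Choose $n\ge\max(m,k)$ with $x\in O_n$. By Step (d), $x\in W_n$, a contradiction.

So in the remaining cases $|D|>\nu_m\ge\omega$ for all $m\ge n_0$, and $D$ is infinite.

**Case 2: $\mathrm{cf}|D|\le\nu_m$ for some $m\ge n_0$.** Let $j=\ell_D(x)$. Then $x\in D[j]\in B(\mathcal D,\nu_m)$, so $D[j]\in B_k(\mathcal D,\nu_m)$ for some $k$. By Step (b), $B_k(\mathcal D,\nu_m)\in\mathcal S_n$ for $n>\max(m,k)$. So $D[j]$ is active and $|D[j]|<|D|$, a contradiction.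

**Case 3: $\mu=\mathrm{cf}|D|>\nu_n$ for all $n\ge n_0$.** Then $\mu\in a=a(\mathcal D,\nu_{n_0})$, and $\mu\in a_n$ for all $n\ge n_0$. We claim that
$$g_{O_n}(\mu)\le h^{\mathcal D}_n(\mu)\quad\text{for all sufficiently large }n. \tag{8}$$
If $\mu\in c_{m,i}$ for some $m\ge n_0$ and some $i$, then $\mu\in d_n$ for all $n\ge\max(m,i)$, and (8) follows from the second part of (7). Otherwise $\mu\notin\bigcup_ic_{n,i}$ for all $n\ge n_0$, so $g_{O_n}(\mu)\le g^*(\mu)\le h^{\mathcal D}_n(\mu)$ by (6) and the first part of (7).

Take $n\ge n_0$ for which (8) holds and $x\in O_n$. Since $\mu\in a_n$, $g_{O_n}(\mu)$ is the supremum in (4), and $\ell_D(x)$ is one of the ordinals there. Hence $\ell_D(x)\le g_{O_n}(\mu)\le h^{\mathcal D}_n(\mu)$, and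
$$x\in D[h^{\mathcal D}_n(\mu)]\in R(\mathcal D,h^{\mathcal D}_n)\in\mathcal S_{n+1}.$$
So $D[h^{\mathcal D}_n(\mu)]$ is active and smaller than $D$, a contradiction. $\square$

## 11. From records to a coding strategy: proof of Theorem A

By Lemma 2 we may assume (2), so Sections 8–10 apply.

**Step 1: the coding map.** We need a way to read off any element of $N$ from a member of $J$ while still covering a prescribed set. We claim that there is $c:J\to N$ such that for all $A\in J$ and $m\in N$ there is $B\in J$ with $B\supseteq A$ and $c(B)=m$.

Since $|J|=|N|=\lambda$, enumerate $J\times N=\{(A_\xi,m_\xi):\xi<\lambda\}$. Recursively choose $B_\xi\in J$ with $B_\xi\supseteq A_\xi$ and $B_\xi\ne B_\eta$ for all $\eta<\xi$. This is possible because by (2) there are $\lambda$ candidates, and fewer than $\lambda$ have been used. Put $c(B_\xi)=m_\xi$, and $c(B)=\emptyset$ for all other $B$.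

**Step 2: the strategy.** It will store the whole sequence of records and cover a growing finite part of the promised sets. As in Section 1, fix for each $V\in\langle J\rangle$ sets $V^j\in J$ ($j<\omega$) with $V=\bigcup_jV^j$. If $m=(p_1,\dots,p_n)$ is a sequence of records arising from the procedure of Section 9, with last components $W_1,\dots,W_n$, put
$$Z(m)=\bigcup\{W_i^j:1\le i\le n,\ j\le n\}\in J .$$
Note $m\in N$, being a finite sequence of elements of $N$. For $O\in\langle J\rangle$ let $G(m,O)$ be $m$ extended by the record $p_{n+1}$ computed from $m$ and $O_{n+1}=O$, and let $G(\emptyset,O)=(p_1)$ be computed from $O_1=O$. Define: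

- $F(O)$ is the $\lhd$-least $B\in J$ with $B\supseteq Z(m)$ and $c(B)=m$, where $m=G(\emptyset,O)$;
- $F(T,O)$ is the $\lhd$-least $B\in J$ with $B\supseteq Z(m)$ and $c(B)=m$, where $m=G(c(T),O)$, if $c(T)$ is a nonempty sequence arising from the procedure; otherwise $F(T,O)=\emptyset$.

Such $B$ exist by Step 1. So $F$ is a coding strategy with values in $J$.

**Step 3: verification.** Let $O_1,O_2,\dots\in\langle J\rangle$ be arbitrary and let TWO follow $F$. By induction on $n$, $c(T_n)=(p_1,\dots,p_n)$ is the sequence of records for $O_1,\dots,O_n$, and $T_n\supseteq\bigcup\{W_i^j:1\le i\le n,\ j\le n\}$. For given $i$ and $j$, the set $W_i^j$ is contained in $T_n$ for $n=\max(i,j)$. Hence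
$$\bigcup_nT_n\supseteq\bigcup_i\bigcup_jW_i^j=\bigcup_iW_i .$$
By Lemma 4 the right side contains every $x$ that belongs to infinitely many $O_n$. This is (1), and Theorem A is proved. $\square$

If moreover $O_n\subseteq O_{n+1}$ for all $n$, every point of $\bigcup_nO_n$ belongs to infinitely many $O_n$, so TWO wins the play; this is Corollary B. In particular, in ZFC, for every set $X$ of cardinality $\aleph_{\omega_1}$ and every free ideal $J$ on $X$, TWO has a winning coding strategy in $\mathrm{WMG}(J)$. For $J=[\omega_\omega]^{<\omega}$ Theorem A provides a coding strategy that covers all points played infinitely often, while by Proposition C no coding strategy covers all points played at least once.
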